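\title{Nowhere differentiable interval maps that preserve Lebesgue measure and have finite topological entropy}

\begin{abstract}
We disprove the conjecture that a continuous nowhere differentiable map of the interval that preserves Lebesgue measure must have infinite topological entropy. We construct continuous Lebesgue measure preserving maps of finite entropy that have no derivative, finite or infinite, at any point. Such maps are dense among the continuous maps that preserve Lebesgue measure, and near the tent map their entropy can be taken between $\log 2$ and $\log 2+\varepsilon$. The maps are limits of piecewise affine Markov maps. At each stage the map is folded over the itineraries that carry most of the measure, which are few, and over the remaining itineraries its slope is switched between two values.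
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\lambda$ be Lebesgue measure on $[0,1]$, and let $C_\lambda$ be the set of continuous maps $f\colon[0,1]\to[0,1]$ that preserve $\lambda$, that is, $\lambda(f^{-1}(A))=\lambda(A)$ for every Borel set $A\subset[0,1]$. We use the metric $\|f-g\|=\max_x|f(x)-g(x)|$. A map is \emph{nowhere differentiable} if it has a finite derivative at no point of $[0,1]$, where derivatives at $0$ and $1$ are one-sided. The topological entropy $h_{\mathrm{top}}(f)\in[0,\infty]$, recalled in Section~\ref{sec:markov}, is the exponential growth rate of the number of orbit segments that can be told apart. The following statement is Conjecture~1.2 of \cite{Pre}.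

\begin{quote}
\emph{Every nowhere differentiable map $f\in C_\lambda$ has $h_{\mathrm{top}}(f)=\infty$.}
\end{quote}

There are good reasons to expect this. For a piecewise monotone map, the entropy is the growth rate of the number of laps (maximal intervals of monotonicity) of the iterates; the zigzag with $n$ laps of length $1/n$, each mapped affinely onto $[0,1]$, lies in $C_\lambda$ and has entropy $\log n$. A nowhere differentiable map is monotone on no interval, because a monotone function is differentiable almost everywhere, so it oscillates inside every interval. A map $f\in C_\lambda$ cannot damp these oscillations, since $\lambda(f(J))=\lambda(f^{-1}(f(J)))\ge\lambda(J)$ for every interval $J$. Finally, the first construction that comes to mind, which replaces every small monotone piece by a zigzag again and again, does give infinite entropy (Example~\ref{ex:foldall}).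

Nevertheless the conjecture is false, even if infinite derivatives are forbidden as well. From now on, ``$f$ has a derivative at $x$'' means that the limit of the difference quotients of $f$ at $x$ exists in $[-\infty,+\infty]$.

\begin{theorem}\label{thm:A}
There is $f\in C_\lambda$ with $h_{\mathrm{top}}(f)<\infty$ that has no derivative, finite or infinite, at any point of $[0,1]$.
\end{theorem}

The entropy can be controlled. The \emph{admissible} maps of Definition~\ref{def:adm} are the piecewise affine Markov maps in $C_\lambda$ whose slopes exceed $1$ in absolute value and whose transition graph is irreducible. The tent map $x\mapsto 1-|1-2x|$ is admissible.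

\begin{theorem}\label{thm:B}
For every admissible map $f_0$ and every $\varepsilon\in(0,1)$ there is $f\in C_\lambda$ that has no derivative, finite or infinite, at any point and satisfies
\[
\|f-f_0\|<\varepsilon,\qquad h_{\mathrm{top}}(f_0)\le h_{\mathrm{top}}(f)\le h_{\mathrm{top}}(f_0)+\varepsilon .
\]
For the tent map $f_0$ this reads $\log 2\le h_{\mathrm{top}}(f)\le\log2+\varepsilon$.
\end{theorem}

\begin{theorem}\label{thm:C}
The maps in $C_\lambda$ that have finite topological entropy and have no derivative, finite or infinite, at any point are dense in $C_\lambda$.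
\end{theorem}

The proofs exploit the gap between counting itineraries and weighing them. We build $f$ as a uniform limit of admissible maps $f_k$, and we keep the average of $\log|f_k'|$ below a constant $Q$ that does not depend on $k$. Then about $e^{MQ}$ itineraries of length $M$ carry almost all the measure, however many itineraries there are in total. A zigzag inserted over these few itineraries destroys differentiability there, and it raises the entropy to at most the \emph{maximum} of its old value and $Q+\log3$, up to a small error. Over the other itineraries no zigzag is inserted. Instead the slope is switched between two values; this is a change of coordinates and costs no entropy.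

Section~\ref{sec:moves} shows both moves on the tent map. Sections~\ref{sec:step} and~\ref{sec:limit} carry out the construction for an arbitrary rule that decides where to fold and where to switch, and reduce the problem to three conditions on the rule (Proposition~\ref{prop:limit}). A simple rule gives Theorem~\ref{thm:A} (Section~\ref{sec:finite}), and a finer one gives Theorem~\ref{thm:B} (Section~\ref{sec:sharp}). Theorem~\ref{thm:C} follows because admissible maps are dense in $C_\lambda$ (Section~\ref{sec:dense}).

\section{Entropy and Markov maps}\label{sec:markov}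

The length of an interval $J$ is $|J|$, and the cardinality of a finite set $S$ is $|S|$. A finite family of nondegenerate compact intervals \emph{tiles} an interval $J$ if the intervals have disjoint interiors and their union is $J$.

\subsection{Topological entropy and graphs}

Let $f\colon[0,1]\to[0,1]$ be continuous. A set $S\subset[0,1]$ is \emph{$(n,\epsilon)$-separated} if for all $x\ne y$ in $S$ there is $0\le i<n$ with $|f^i(x)-f^i(y)|>\epsilon$. If $s_n(\epsilon)$ is the largest size of such a set, then
\[
h_{\mathrm{top}}(f)=\sup_{\epsilon>0}\ \limsup_{n\to\infty}\frac1n\log s_n(\epsilon).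
\]
We use two published theorems.
\begin{itemize}
\item[(LS)] The function $h_{\mathrm{top}}$ is lower semicontinuous on the space of continuous maps $[0,1]\to[0,1]$ with the sup metric: if $f_k\to f$ uniformly, then $h_{\mathrm{top}}(f)\le\liminf_k h_{\mathrm{top}}(f_k)$; see \cite{Mis} and \cite[Chapter~4]{ALM}.
\item[(MS)] If $f$ is piecewise monotone, then $h_{\mathrm{top}}(f)=\lim_n\frac1n\log(\text{number of laps of }f^n)$; see \cite{MS}.
\end{itemize}
They give our upper bounds: (MS) for the approximating maps and (LS) for the limit. Lower bounds come from Lemma~\ref{lem:cover} below.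

Let $G$ be a finite directed graph with vertex set $P$, whose elements we call \emph{letters}. A \emph{word} of length $n$ is a sequence $a_0a_1\dots a_{n-1}$ of letters with $a_0\to a_1\to\dots\to a_{n-1}$; we also call it a path with $n-1$ steps from $a_0$ to $a_{n-1}$. The set of words of length $n$ is $W_n=W_n(G)$, and $W_0$ consists of the empty word. The graph is \emph{irreducible} if for all letters $a,b$ there is a path with at least one step from $a$ to $b$; a shortest such path has at most $|P|$ steps. Since $|W_{n+n'}|\le|W_n|\,|W_{n'}|$, the limit $h(G)=\lim_n\frac1n\log|W_n|$ exists by Fekete's lemma on subadditive sequences.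

\begin{lemma}\label{lem:cover}
Let $G$ be an irreducible graph with finite vertex set $P$, let $I_a$ $(a\in P)$ be nondegenerate compact intervals in $[0,1]$ with disjoint interiors, and let $f\colon[0,1]\to[0,1]$ be continuous with $f(I_a)\supset I_b$ whenever $a\to b$. Then $h_{\mathrm{top}}(f)\ge h(G)$.
\end{lemma}

\begin{proof}
\emph{Pulling back an interval.} Let $a\to b$ and let $J=[y,y']\subset I_b$ with $y<y'$. The compact sets $I_a\cap f^{-1}(y)$ and $I_a\cap f^{-1}(y')$ are nonempty. Take a point in each so that their distance is minimal, and let $J'$ be the interval between them. No interior point of $J'$ is mapped to $y$ or $y'$, by minimality. If an interior point $z$ had $f(z)>y'$, then some point strictly between $z$ and the endpoint mapped to $y$ would be mapped to $y'$; the case $f(z)<y$ is symmetric. So $f(J')=J$ and $f(\operatorname{int}J')\subset\operatorname{int}J$.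

Put $J_a=I_a$, and define $J_{a_0a_1\dots a_n}\subset I_{a_0}$ recursively as such a pullback of $J_{a_1\dots a_n}$. Then $f^n(J_{a_0\dots a_n})=I_{a_n}$ and $f^i(\operatorname{int}J_{a_0\dots a_n})\subset\operatorname{int}I_{a_i}$ for $i\le n$. Hence distinct words of the same length give intervals with disjoint interiors.

\emph{A horseshoe.} We may assume $h(G)>0$. Fix a letter $a$ and take $n$ with $|W_n|>2|P|^2$. Extend each $w\in W_n$ to a path from $a$ to $a$ by a path from $a$ to the first letter of $w$ and a path from the last letter of $w$ to $a$, each with between $1$ and $|P|$ steps. For at least $|W_n|/|P|^2$ words $w$ these two numbers of steps are the same, and such words give distinct paths. So for some $R\le n-1+2|P|$ there are $s\ge|W_n|/|P|^2$ intervals in $I_a$, with disjoint interiors, each mapped by $f^R$ onto $I_a$. Taking every second interval from the left, we keep $s'\ge s/2>1$ pairwise disjoint compact intervals $J_1,\dots,J_{s'}$ with $f^R(J_i)\supset J_j$ for all $i,j$. For each sequence $i_0,\dots,i_{r-1}$ there is a point $x$ with $f^{Rt}(x)\in J_{i_t}$ for $0\le t<r$: choose the point in $J_{i_{r-1}}$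 first and then preimages under $f^R$. If $\epsilon$ is smaller than the gaps between the $J_i$, these $(s')^r$ points form an $(rR,\epsilon)$-separated set. Therefore
\[
h_{\mathrm{top}}(f)\ge\frac{\log s'}{R}\ge\frac{\log\big(|W_n|/2|P|^2\big)}{n-1+2|P|},
\]
and the right side tends to $h(G)$ as $n\to\infty$.
\end{proof}

\subsection{Markov maps and cylinders}

Let $B\subset[0,1]$ be a finite set that contains $0$ and $1$, and let $P$ be the set of closed intervals between consecutive points of $B$. A \emph{Markov map} $(f,P)$ is a continuous map $f\colon[0,1]\to[0,1]$ with $f(B)\subset B$ that is affine on each $a\in P$, with slope $\pm1/p(a)$ for some \emph{weight} $p(a)\in(0,\infty)$. Its graph $G$ has vertex set $P$ and an arrow $a\to b$ when $b\subset f(a)$. The interval $f(a)$ has its endpoints in $B$, so it is tiled by the letters $b$ with $a\to b$.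

\begin{definition}\label{def:adm}
A Markov map $(f,P)$ is \emph{admissible} if
\begin{itemize}
\item[(A1)] $\sum_{a:\,a\to b}p(a)=1$ for every $b\in P$;
\item[(A2)] $G$ is irreducible;
\item[(A3)] $p(a)<1$ for every $a\in P$.
\end{itemize}
A map $f$ is admissible if $(f,P)$ is admissible for some $P$.
\end{definition}

For a Borel set $E$ we have $\lambda(f^{-1}(E))=\sum_b\sum_{a:\,a\to b}p(a)\lambda(E\cap b)$, so (A1) says exactly that $f\in C_\lambda$. By (A1) and (A3) every letter has at least two predecessors, hence $|W_n|\ge2^{n-1}$. The tent map is admissible with $P=\{L,R\}$, $L=[0,\frac12]$, $R=[\frac12,1]$ and $p\equiv\frac12$; all four arrows are present, so $|W_n|=2^n$ and $h(G)=\log2$.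

The \emph{cylinder} of a word $u=u_0\dots u_{n-1}$ is $[u]=\{x: f^i(x)\in u_i\text{ for }0\le i<n\}$; we call it an $n$-cylinder.

\begin{lemma}\label{lem:cyl}
Let $(f,P)$ be a Markov map and $u=u_0\dots u_{n-1}\in W_n$, $n\ge1$.
\begin{itemize}
\item[(i)] $[u]$ is a compact interval on which $f^n$ is affine, and $|[u]|=p(u_0)\cdots p(u_{n-2})\,|u_{n-1}|$.
\item[(ii)] The cylinders $[uc]$ with $u_{n-1}\to c$ tile $[u]$, and the $n$-cylinders tile $[0,1]$.
\item[(iii)] If $a\to u_0$, then $f$ maps $[au]$ affinely onto $[u]$.
\end{itemize}
If $(f,P)$ is admissible, then $h_{\mathrm{top}}(f)=h(G)$.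
\end{lemma}

\begin{proof}
We show by induction on $n$ that $[u]$ is an interval which $f^{n-1}$ maps affinely onto $u_{n-1}$ with slope $\pm1/(p(u_0)\cdots p(u_{n-2}))$. For $n=1$ this holds because $[u_0]=u_0$. If it holds for $u$, then $f^n$ maps $[u]$ affinely onto $f(u_{n-1})$ with slope $\pm1/(p(u_0)\cdots p(u_{n-1}))$, the interval $f(u_{n-1})$ is tiled by the letters $c$ with $u_{n-1}\to c$, and $[uc]$ is the preimage of $c$ in $[u]$. This proves the claim for $uc$, and it proves (i) and (ii). Part (iii) holds because $[au]=a\cap f^{-1}([u])$ and $f$ maps $a$ affinely onto $f(a)\supset u_0\supset[u]$. By (i) and (ii), $f^n$ has at most $|W_n|$ laps, so $h_{\mathrm{top}}(f)\le h(G)$ by (MS). The reverse inequality is Lemma~\ref{lem:cover} with $I_a=a$.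
\end{proof}

Let $E_n$ be the set of endpoints of $n$-cylinders. Then $B=E_1\subset E_2\subset\cdots$ by (ii). For an admissible map the $n$-cylinders have length at most $(\max p)^{n-1}$, so $\bigcup_nE_n$ is dense by (A3).

\subsection{The reversed chain}

We recall a textbook fact. Let $\Pi$ be a stochastic matrix on a finite set of states that is irreducible, meaning that every state can be reached from every state along transitions of positive probability. Then there is exactly one probability vector $v$ with $v\Pi=v$, the \emph{stationary law}; all its entries are positive, and $\frac1n\sum_{j=1}^n\Pi^j(b,a)\to v(a)$ for all states $a,b$.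

The \emph{reversed chain} of an admissible map moves from $b$ to a predecessor $a$ of $b$ with probability $p(a)$. It is stochastic by (A1) and irreducible by (A2). It describes a random walk backward along an orbit. A probability vector $v$ on $P$ is stationary if and only if
\begin{equation}\label{eq:stat}
v(a)=p(a)\sum_{b:\,a\to b}v(b)\qquad(a\in P),
\end{equation}
and $v(a)=|a|$ is a solution because $|a|=p(a)|f(a)|$. By uniqueness it is the only one. Thus the graph and the slopes determine the lengths of the letters: one cannot change slopes and keep the partition where it is.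

\section{Two moves, shown on the tent map}\label{sec:moves}

To exclude a derivative at $x$ we never evaluate $f$ at $x$. It is enough to look at difference quotients over small intervals that contain $x$.

\begin{lemma}\label{lem:straddle}
Let $f$ have a derivative $D\in[-\infty,\infty]$ at $x$, and let $y_k\le x\le z_k$, $y_k<z_k$, $z_k-y_k\to0$. Then $\frac{f(z_k)-f(y_k)}{z_k-y_k}\to D$.
\end{lemma}

\begin{proof}
The quotient over $[y_k,z_k]$ is a convex combination of the quotients over $[y_k,x]$ and $[x,z_k]$, or equal to one of them if $x$ is an endpoint.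
\end{proof}

Let $(f,P)$ be admissible and $M\ge1$. A \emph{window} of order $M$ is a cylinder $U=[aw]$ with $w\in W_M$; it lies \emph{over} $w$, and $f$ maps it affinely onto $[w]$.

\subsection{Folding}

Let $\delta\in(0,\frac12)$. To \emph{fold} the window $U$, cut it from left to right into $U_1,U_2,U_3$ of lengths $(1-2\delta)|U|$, $\delta|U|$, $\delta|U|$, and map each piece affinely onto $f(U)$, keeping the orientation on $U_1$ and $U_3$ and reversing it on $U_2$. The values at the endpoints of $U$ do not change. The weight $p(a)$ is replaced by three weights with sum $p(a)$, so $\lambda$ is still preserved. Every point of $U$ lies in $U_1\cup U_2$ or in $U_2\cup U_3$, and the two endpoints of each of these intervals have the same image.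

\begin{example}[Folding every window]\label{ex:foldall}
Let $f_0$ be the tent map, and obtain $(f_{k+1},P_{k+1})$ from $(f_k,P_k)$ by folding all windows of order $M=k+1$, with the pieces as new letters. All weights are at most $\frac12$, so $\|f_{k+1}-f_k\|\le\max_{w\in W_{k+1}}|[w]|\le2^{-k}$ and $f_k\to f$ uniformly. The limit agrees with $f_k$ on the set $B_k$ of endpoints of the letters in $P_k$. Every point $x$ lies in a letter of $P_{k+1}$, over which the quotient of $f$ has absolute value at least $2$, and in a union of two such letters, over which the quotient is $0$. By Lemma~\ref{lem:straddle}, $f$ has no derivative at $x$. On the other hand, Lemma~\ref{lem:new} below shows that the graphs $G_k$ are irreducible and that $|W_N(G_{k+1})|=3^N|W_{N+M}(G_k)|$. So $h(G_k)=\log2+k\log3$. Since $f(a)\supset f_k(a)$ for $a\in P_k$, Lemma~\ref{lem:cover} gives $h_{\mathrm{top}}(f)\ge h(G_k)$ for all $k$, that is, $h_{\mathrm{top}}(f)=\infty$.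
\end{example}

The loss of $\log 3$ per stage does not depend on how small $\delta$ is, because topological entropy counts thin laps as much as thick ones. The measure does see $\delta$. Call $\log\frac1{p(a)}$, the logarithm of the slope, the \emph{cost} of the letter $a$, and put
\[
\eta(\delta)=(1-2\delta)\log\frac1{1-2\delta}+2\delta\log\frac1\delta ,
\]
which tends to $0$ as $\delta\to0$.

\begin{example}[Few words carry the measure]\label{ex:six}
Fold both laps of the tent map. The result has six laps, each mapped onto $[0,1]$, of lengths $\frac{1-2\delta}2,\frac\delta2,\frac\delta2$ twice over. Here $|a|=p(a)$, all $6^M$ sequences are words, and $|[w]|=\prod_ip(w_i)$, so under $\lambda$ the letters of an itinerary are independent, with mean cost $\sum_ap(a)\log\frac1{p(a)}=\log2+\eta(\delta)$. Let $Q>\log2+\eta(\delta)$ and call $w\in W_M$ heavy if $\prod_ip(w_i)\ge e^{-MQ}$. There are at most $e^{MQ}$ heavy words, since the cylinders have total length $1$; and their total length tends to $1$ as $M\to\infty$, by the weak law of large numbers. For small $\delta$ this is about $2^M$ words out of $6^M$. Now fold only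 the windows over heavy words. A stretch of $M$ steps that reads a heavy word can be realized in at most $e^{MQ}3^M$ ways, and a stretch without folds in at most $6^M$ ways. This suggests the growth rate $\max(\log6,Q+\log3)$ instead of $\log18$, and Lemma~\ref{lem:entropy} confirms it up to an error that vanishes as $M\to\infty$.
\end{example}

If the numbers $\eta(\delta_k)$ used at the successive stages have a finite sum, the mean cost stays bounded, one constant $Q$ serves at all stages, and the entropy stays bounded.

\subsection{Switching}

The windows over the other words have small total length, but a derivative must be excluded at every point, and a point may lie in such a window at every stage. There we change the slope. By (A1), the weights of all windows over the same word $w$ must be changed together, and by \eqref{eq:stat} the lengths of the cylinders must be recomputed.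

\begin{example}[One step by hand]\label{ex:hand}
Take the tent map and $M=1$. The windows are $[LL],[LR],[RR],[RL]$, from left to right, each of length $\frac14$. Over $w=L$ keep the weights $\frac12,\frac12$; over $w=R$ give $[LR]$ the weight $\frac34$ and $[RR]$ the weight $\frac14$. The new reversed chain moves from $L$ to $L,R$ with probabilities $\frac12,\frac12$ and from $R$ to $L,R$ with probabilities $\frac34,\frac14$. Its stationary law satisfies $m(L)=\frac12m(L)+\frac34m(R)$, so $m(L)=\frac35$ and $m(R)=\frac25$. The new length of a window is its weight times the new length of its image: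
\[
m(LL)=\tfrac3{10},\qquad m(LR)=\tfrac3{10},\qquad m(RR)=\tfrac1{10},\qquad m(RL)=\tfrac3{10}.
\]
As it must be, $m(LL)+m(LR)=m(L)$ and $m(RR)+m(RL)=m(R)$. The new map is affine between the points $(0,0)$, $(\frac3{10},\frac35)$, $(\frac35,1)$, $(\frac7{10},\frac35)$, $(1,0)$, with slopes $2,\frac43,-4,-2$. It preserves $\lambda$, and it still has two full laps. Now fold the two windows over $L$ with $\delta=\frac16$. The pieces have lengths $\frac15,\frac1{20},\frac1{20}$ and slopes $\pm3,\pm12,\pm12$; see Figure~\ref{fig:step}. A word of length $N$ in the new graph is a sequence $x_0\dots x_N$ in $\{L,R\}$ together with one of three pieces for each $i\ge1$ with $x_i=L$. There are $2\cdot4^N$ such words, so the entropy is $\log4$.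
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.2]
\begin{scope}
\draw[gray] (0,0) rectangle (1,1);
\draw[gray,dashed] (0,.5)--(1,.5) (.25,0)--(.25,1) (.5,0)--(.5,1) (.75,0)--(.75,1);
\draw[thick] (0,0)--(.5,1)--(1,0);
\end{scope}
\begin{scope}[xshift=1.2cm]
\draw[gray] (0,0) rectangle (1,1);
\draw[gray,dashed] (0,.6)--(1,.6) (.3,0)--(.3,1) (.6,0)--(.6,1) (.7,0)--(.7,1);
\draw[thick] (0,0)--(.3,.6)--(.6,1)--(.7,.6)--(1,0);
\end{scope}
\begin{scope}[xshift=2.4cm]
\draw[gray] (0,0) rectangle (1,1);
\draw[gray,dashed] (0,.6)--(1,.6) (.3,0)--(.3,1) (.6,0)--(.6,1) (.7,0)--(.7,1);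
\draw[thick] (0,0)--(.2,.6)--(.25,0)--(.3,.6)--(.6,1)--(.7,.6)--(.9,0)--(.95,.6)--(1,0);
\end{scope}
\end{tikzpicture}
\caption{One step of the construction. Left: the tent map and its four windows of order $1$. Middle: the slopes $2,-2$ on the two inner windows are switched to $\frac43,-4$, and the windows move so that Lebesgue measure is still preserved. Right: the two outer windows are folded in the proportions $\frac23,\frac16,\frac16$.}
\label{fig:step}
\end{figure}

A point whose window is switched at infinitely many stages should see slopes that neither converge nor tend to infinity. So the jumps must not become small and must not accumulate: a second switch has to undo the first, as in $2\to\frac43\to2$. This requires a memory of the current state, which is the purpose of the labels in the next section. There is a second difficulty. The change of coordinates must be close to the identity, so the switched windows must be small in the \emph{new} measure, which itself depends on the switching. Lemma~\ref{lem:light} breaks this circle.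

\section{One step of the construction}\label{sec:step}

In this section and the next we fix an admissible map $(f_0,P_0)$ with graph $G_0$ and weights $p_0$, a number $\theta\in(0,1)$, and numbers $\delta_k\in(0,\frac12)$, $k\ge0$. Put $X_k=\sum_{j<k}\eta(\delta_j)$. The elements of $P_0$ are the \emph{base letters}.

\subsection{Labeled maps}

We need two ways to distribute weight among the predecessors of a base letter $\beta$. Choose one predecessor $\beta^*$ of $\beta$, and for $\beta'\to\beta$ put $\pi^0(\beta'|\beta)=p_0(\beta')$ and
\[
\pi^1(\beta'|\beta)=\begin{cases}(1-\theta)\,p_0(\beta'),&\beta'\ne\beta^*,\\ p_0(\beta^*)+\theta\,(1-p_0(\beta^*)),&\beta'=\beta^*.\end{cases}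
\]
Since $\sum_{\beta'\ne\beta^*}p_0(\beta')=1-p_0(\beta^*)$, both $\pi^0(\cdot|\beta)$ and $\pi^1(\cdot|\beta)$ are probability vectors, and all entries lie in $(0,1)$. The ratio $\pi^1/\pi^0$ is $1-\theta$ or $1+\theta(1-p_0(\beta^*))/p_0(\beta^*)$, which differs from $1$ by (A3). Hence
\[
\kappa=\max_{s,\ \beta'\to\beta}\pi^s(\beta'|\beta)<1,\qquad
\gamma=\min_{\beta'\to\beta}\Big|\log\frac{\pi^1(\beta'|\beta)}{\pi^0(\beta'|\beta)}\Big|>0 .
\]
Example~\ref{ex:hand} used $\theta=\frac12$ and $R^*=L$.

\begin{definition}\label{def:lab}
A \emph{labeled map of level $k$} is a Markov map $(f,P)$ with graph $G$ and weights $p$, together with functions $\alpha\colon P\to P_0$, $s\colon P\to\{0,1\}$ and $\omega\colon P\to(0,1]$, such that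
\begin{itemize}
\item[(L1)] $a\to b$ in $G$ implies $\alpha(a)\to\alpha(b)$ in $G_0$;
\item[(L2)] $p(a)=\pi^{s(b)}(\alpha(a)|\alpha(b))\,\omega(a)$ whenever $a\to b$;
\item[(L3)] for $b\in P$ and $\beta\to\alpha(b)$, the set $P(b,\beta)=\{a:a\to b,\ \alpha(a)=\beta\}$ satisfies
\[
\sum_{a\in P(b,\beta)}\omega(a)=1,\qquad\sum_{a\in P(b,\beta)}\omega(a)\log\frac1{\omega(a)}\le X_k;
\]
\item[(L4)] $G$ is irreducible.
\end{itemize}
For a word $w=w_1\dots w_n$, the \emph{base word} $\alpha(w)=\alpha(w_1)\dots\alpha(w_n)$ is a word of $G_0$ by (L1).
\end{definition}

The label $\alpha(a)$ is the base letter from which $a$ descends, $\omega(a)$ is the product of the proportions taken in past folds, and $s(b)$ records which of the two vectors is currently in force among the predecessors of $b$. The map $(f_0,P_0)$ has level $0$ with $\alpha=\mathrm{id}$, $s\equiv0$, $\omega\equiv1$. A labeled map is admissible with $p\le\kappa$: every letter has a successor, so (L2) gives $p\le\kappa$, and the sets $P(b,\beta)$ partition the predecessors of $b$ by (L1), so $\sum_{a:\,a\to b}p(a)=\sum_\beta\pi^{s(b)}(\beta|\alpha(b))=1$ by (L2) and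 (L3).

For the rest of this section fix a labeled map of level $k$, an order $M\ge1$, and a partition
\[
W_M=\mathcal F\sqcup\mathcal K\sqcup\mathcal S
\]
into the words over which we \emph{fold}, \emph{keep} the map, or \emph{switch}. Any of the three sets may be empty.

\subsection{The change of coordinates}

For $w=w_1\dots w_M\in W_M$ put $\sigma(w)=1-s(w_1)$ if $w\in\mathcal S$ and $\sigma(w)=s(w_1)$ otherwise. The new weight of the window $[aw]$ is
\begin{equation}\label{eq:q}
q(a|w)=\pi^{\sigma(w)}(\alpha(a)|\alpha(w_1))\,\omega(a).
\end{equation}
Thus $q(a|w)=p(a)$ for $w\notin\mathcal S$ by (L2). In all cases $0<q\le\kappa$, and $\sum_{a:\,a\to w_1}q(a|w)=1$ by (L3).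

The new lengths come from a reversed chain that remembers $M$ letters. The \emph{prepending chain} has state space $W_M$ and moves from $w_1\dots w_M$ to $aw_1\dots w_{M-1}$ with probability $q(a|w)$. It is irreducible: to go from $w$ to $w'$, take a path in $G$ from $w'_M$ to $w_1$ and prepend its intermediate letters and then $w'_M,\dots,w'_1$. Let $m$ be its stationary law. For a word $u=u_0\dots u_{n-1}$ with $n\ge M$ put
\begin{equation}\label{eq:m}
m(u)=m(u_{n-M}\dots u_{n-1})\prod_{i=0}^{n-M-1}q(u_i|u_{i+1}\dots u_{i+M}),
\end{equation}
and for $1\le n<M$ let $m(u)$ be the sum of $m(w)$ over all $w\in W_M$ that begin with $u$. All these numbers are positive.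

\begin{lemma}\label{lem:phi}
There is an increasing homeomorphism $\varphi$ of $[0,1]$ with $|\varphi[u]|=m(u)$ for every nonempty word $u$. The map $\tilde f=\varphi\circ f\circ\varphi^{-1}$ sends $\varphi[aw]$ affinely onto $\varphi[w]$, with slope $\pm1/q(a|w)$, for every $aw\in W_{M+1}$.
\end{lemma}

\begin{proof}
We first show that $m$ is additive like a length:
\begin{equation}\label{eq:add}
m(u)=\sum_{c:\,u_{n-1}\to c}m(uc).
\end{equation}
For $n<M$ this follows from the definition. For $n\ge M$, the factors of $m(uc)$ in \eqref{eq:m} that involve $c$ are $m(u_{n-M+1}\dots u_{n-1}c)$ and $q(u_{n-M}|u_{n-M+1}\dots u_{n-1}c)$. The states from which the chain can move to $u_{n-M}\dots u_{n-1}$ are the words $u_{n-M+1}\dots u_{n-1}c$, so by stationarity the sum over $c$ of the product of these two factors is $m(u_{n-M}\dots u_{n-1})$. This is \eqref{eq:add}.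

For $t\in E_n$ let $\varphi(t)$ be the sum of $m(u)$ over the $n$-cylinders $[u]$ to the left of $t$. By \eqref{eq:add} and Lemma~\ref{lem:cyl}(ii) the value does not depend on $n$. So $\varphi$ is a strictly increasing function on the dense set $\bigcup_nE_n$ with $\varphi(0)=0$ and $\varphi(1)=1$. Its image is dense, because consecutive points of $\varphi(E_n)$ are at distance $m(u)\le\kappa^{n-M}$ for $n\ge M$. A strictly increasing bijection between dense subsets of $[0,1]$ extends to an increasing homeomorphism.

Fix $aw\in W_{M+1}$. The map $\tilde f$ is monotone on $\varphi[aw]$. For every word of the form $awu$ it sends $\varphi[awu]$ onto $\varphi[wu]$ by Lemma~\ref{lem:cyl}(iii), and $m(awu)=q(a|w)\,m(wu)$ by \eqref{eq:m}. The intervals $\varphi[awu]$ with $u$ of fixed length tile $\varphi[aw]$, and $\tilde f$ stretches all of them by the same factor $1/q(a|w)$. So at their endpoints $\tilde f$ agrees with the affine map of $\varphi[aw]$ onto $\varphi[w]$ that has the same orientation. These endpoints become dense as the length of $u$ grows.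
\end{proof}

\subsection{The new labeled map}

From now on the intervals $\varphi[aw]$, $aw\in W_{M+1}$, are called windows; they tile $[0,1]$. Let $f'$ arise from $\tilde f$ by folding, with $\delta=\delta_k$, every window $\varphi[aw]$ with $w\in\mathcal F$. Let $P'$ consist of the three pieces of each folded window and of the other windows, and let $B'$ be the set of their endpoints. Each $e\in P'$ lies in exactly one window $\varphi[x_0x_1\dots x_M]$, and we put
\[
\alpha'(e)=\alpha(x_0),\qquad s'(e)=\sigma(x_0\dots x_{M-1}),\qquad \omega'(e)=\omega(x_0)\,\frac{|e|}{|\varphi[x_0\dots x_M]|}.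
\]
The last quotient is $1-2\delta_k$, $\delta_k$ or $\delta_k$ if $x_1\dots x_M\in\mathcal F$, and $1$ otherwise.

\begin{lemma}\label{lem:new}
The map $(f',P')$ with $\alpha',s',\omega'$ is a labeled map of level $k+1$. Let $G'$ be its graph and $p'$ its weights.
\begin{itemize}
\item[(i)] $\varphi(B)\subset B'$, and $f'(\varphi(t))=\varphi(f(t))$ for $t\in B$.
\item[(ii)] For every $e_0\dots e_{N-1}\in W_N(G')$ there is a unique $x_0\dots x_{N+M-1}\in W_{N+M}(G)$ with $e_i\subset\varphi[x_i\dots x_{i+M}]$ for $0\le i<N$. Conversely, if $x_0\dots x_{N+M-1}\in W_{N+M}(G)$ and $e_i\in P'$ lies in $\varphi[x_i\dots x_{i+M}]$ for $0\le i<N$, then $e_0\dots e_{N-1}\in W_N(G')$.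
\item[(iii)] Let $e\in P'$ lie in $\varphi[aw]$. If $w\in\mathcal F$, then $e$ is contained in a union of two adjacent letters of $P'$ whose two endpoints have the same image under $f'$. If $w\notin\mathcal F$, then $\omega'(e)=\omega(a)$. If $w\in\mathcal S$, then $|\log p'(e)-\log p(a)|\ge\gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
Folding keeps the values at the endpoints of windows, so $f'$ is continuous and equals $\tilde f$ on $\varphi(E_{M+1})$. Since $B\subset E_{M+1}$ and $\varphi(E_{M+1})\subset B'$, this gives (i). Every $e\subset\varphi[aw]$ is mapped affinely onto $\varphi[w]$, whose endpoints lie in $\varphi(E_M)\subset B'$. So $(f',P')$ is a Markov map. The interval $\varphi[w]$ is tiled by the windows $\varphi[wc]$. Therefore, for $e\subset\varphi[aw]$,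
\begin{equation}\label{eq:arrow}
e\to e'\text{ in }G'\iff e'\subset\varphi[wc]\text{ for some }c\text{ with }w_M\to c .
\end{equation}
Part (ii) follows from \eqref{eq:arrow} by induction on $N$.

Let $e\to e'$ with $e\subset\varphi[aw]$ and $e'\subset\varphi[wc]$. Then $\alpha'(e)=\alpha(a)$, $\alpha'(e')=\alpha(w_1)$ and $s'(e')=\sigma(w)$. Since $a\to w_1$, (L1) holds. By Lemma~\ref{lem:phi} and \eqref{eq:q},
\[
p'(e)=\frac{|e|}{|\varphi[w]|}=q(a|w)\,\frac{|e|}{|\varphi[aw]|}=\pi^{s'(e')}(\alpha'(e)|\alpha'(e'))\,\omega'(e),
\]
which is (L2). For (L3) fix $e'\subset\varphi[wc]$ and $\beta\to\alpha(w_1)$. By \eqref{eq:arrow}, $P'(e',\beta)$ consists of the letters inside the windows $\varphi[aw]$ with $a\in P(w_1,\beta)$. If $w\notin\mathcal F$, the numbers $\omega'$ on $P'(e',\beta)$ are the numbers $\omega$ on $P(w_1,\beta)$, and $X_k\le X_{k+1}$. If $w\in\mathcal F$, each $\omega(a)$ is split into $\omega(a)r_i$ with $(r_1,r_2,r_3)=(1-2\delta_k,\delta_k,\delta_k)$; the sum is still $1$, and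
\[
\sum_{a}\sum_{i=1}^3\omega(a)r_i\log\frac1{\omega(a)r_i}=\sum_a\omega(a)\log\frac1{\omega(a)}+\eta(\delta_k)\le X_{k+1}.
\]
For (L4) let $e\subset\varphi[aw]$ and $e'\subset\varphi[a'w']$. Joining $w_M$ to $a'$ by a path gives a word of $G$ that begins with $aw$, ends with $a'w'$, and is longer than $M+1$. The converse part of (ii) lifts it to a path from $e$ to $e'$ with at least one step.

The first two claims of (iii) hold by construction. If $w\in\mathcal S$, then $p'(e)=q(a|w)$, so $p'(e)/p(a)=\pi^{1-s(w_1)}(\alpha(a)|\alpha(w_1))/\pi^{s(w_1)}(\alpha(a)|\alpha(w_1))$ by (L2).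
\end{proof}

\subsection{Long orders: closeness and entropy}

Now let the labeled map be fixed and let a partition $W_M=\mathcal F_M\sqcup\mathcal K_M\sqcup\mathcal S_M$ be given for every $M$. We add the subscript $M$ to the objects constructed above.

\begin{lemma}\label{lem:close}
If $m_M(\mathcal S_M)\to0$ as $M\to\infty$, then $\|\varphi_M-\mathrm{id}\|\to0$, $\max_{e\in P'_M}|e|\to0$ and $\|f'_M-f\|\to0$.
\end{lemma}

\begin{proof}
Let $u=u_0u_1\dots u_n$ with $1\le n\le M$. By \eqref{eq:add} and \eqref{eq:m}, $m_M(u)=\sum_wq_M(u_0|w)\,m_M(w)$ and $m_M(u_1\dots u_n)=\sum_wm_M(w)$, where $w$ runs over the words in $W_M$ that begin with $u_1\dots u_n$. Since $q_M(u_0|w)=p(u_0)$ for $w\notin\mathcal S_M$ and both numbers lie in $(0,1)$,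
\[
|m_M(u)-p(u_0)\,m_M(u_1\dots u_n)|\le m_M(\mathcal S_M).
\]
Every sequence of orders tending to infinity has a subsequence along which $m_M(u)$ converges to some $m_\infty(u)$ for each of the countably many words $u$. The limit satisfies \eqref{eq:add} and $m_\infty(u_0\dots u_n)=p(u_0)\,m_\infty(u_1\dots u_n)$. For one-letter words this gives $m_\infty(a)=\sum_bm_\infty(ab)=p(a)\sum_{b:\,a\to b}m_\infty(b)$ and $\sum_am_\infty(a)=1$. By the uniqueness in \eqref{eq:stat}, $m_\infty(a)=|a|$, and then $m_\infty(u)=|[u]|$ by Lemma~\ref{lem:cyl}(i). So $m_M(u)\to|[u]|$ for every $u$, and $\varphi_M(t)\to t$ for $t\in E_n$. Each $x$ lies between consecutive points of $E_n$, at distance at most $\kappa^{n-1}$, and $\varphi_M$ is increasing; so $\|\varphi_M-\mathrm{id}\|\le\kappa^{n-1}+\max_{t\in E_n}|\varphi_M(t)-t|$. Letting $M\to\infty$ and then $n\to\infty$ proves the first claim.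

Put $\mu_M=\max_{w\in W_M}|\varphi_M[w]|\le\kappa^{M-1}+2\|\varphi_M-\mathrm{id}\|$, which tends to $0$. Each letter of $P'_M$ lies in some $\varphi_M[w]$, and $\|f'_M-\tilde f_M\|\le\mu_M$ because both maps send $\varphi_M[aw]$ onto $\varphi_M[w]$. Finally $\|\tilde f_M-f\|\le\|\varphi_M-\mathrm{id}\|+\|f\circ\varphi_M^{-1}-f\|\to0$, since $f$ is uniformly continuous and $\|\varphi_M^{-1}-\mathrm{id}\|=\|\varphi_M-\mathrm{id}\|$.
\end{proof}

In a word $x$ of $G$, call a position $j$ a \emph{folded start} (for the order $M$) if the subword $x_j\dots x_{j+M-1}$ is defined and belongs to $\mathcal F_M$.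

\begin{lemma}\label{lem:entropy}
Let $Q,\rho\ge0$ and $C\ge1$. Suppose that for every $M$ we have $|\mathcal F_M|\le Ce^{MQ}$, and in every word of $G$ any $M$ consecutive positions contain at most $\rho M+2$ folded starts. Then for every $\epsilon>0$ and all sufficiently large $M$,
\[
h(G'_M)\le\max\big(h(G),\,Q+\rho\log3\big)+\epsilon .
\]
\end{lemma}

\begin{proof}
Let $N\ge M\ge2$. By Lemma~\ref{lem:new}(ii), a word $e_0\dots e_{N-1}$ of $G'_M$ is determined by $x=x_0\dots x_{N+M-1}\in W_{N+M}(G)$ and a choice among three pieces for each folded start $j\in\{1,\dots,N\}$ of $x$ (the choice for $e_{j-1}$). Words of $\mathcal F_M$ may overlap in $x$, so we select disjoint ones greedily. Let $j_1$ be the first folded start in $\{1,\dots,N\}$, and let $j_{i+1}$ be the first folded start that is at least $j_i+M$. This gives $j_1<\dots<j_r$ with $r\le N/M+1\le2N/M$. The \emph{blocks} $\{j_i,\dots,j_i+M-1\}$ are disjoint and contain all folded starts in $\{1,\dots,N\}$. The other positions form $r+1$ gaps, possibly empty, of total length $N+M-rM$.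

Put $h=h(G)+\epsilon/2$ and choose $A\ge1$ with $|W_n(G)|\le Ae^{nh}$ for all $n\ge0$. For given $j_1,\dots,j_r$, each block can be filled, with its choices of pieces, in at most $Ce^{MQ}3^{\rho M+2}$ ways, and the gaps in at most $A^{r+1}e^{h(N+M-rM)}$ ways. With $H=\max(h,Q+\rho\log3)$,
\[
|W_N(G'_M)|\le\sum_{r\le N/M+1}\binom Nr(9C)^rA^{r+1}e^{H(N+M)}\le A\,(9AC)^{N/M+1}e^{H(N+M)}\sum_{r\le2N/M}\binom Nr .
\]
For $y\in(0,1]$ we have $y^{yN}\sum_{r\le yN}\binom Nr\le\sum_r\binom Nry^r=(1+y)^N\le e^{yN}$. Taking $y=2/M$ and letting $N\to\infty$,
\[
h(G'_M)\le H+\frac1M\log(9AC)+\frac2M\Big(1+\log\frac M2\Big).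
\]
The constants $A$ and $C$ do not depend on $M$, so the last two terms together are at most $\epsilon/2$ for large $M$.
\end{proof}

\section{The limit map}\label{sec:limit}

A \emph{rule} assigns to every $k\ge0$, every labeled map of level $k$ and every order $M\ge1$ a partition $W_M=\mathcal F\sqcup\mathcal K\sqcup\mathcal S$. Let $Q,\rho\ge0$ be constants, independent of $k$. We consider three conditions.
\begin{itemize}
\item[(R1)] For every labeled map, $m_M(\mathcal S_M)\to0$ as $M\to\infty$.
\item[(R2)] For every labeled map there is $C\ge1$ such that the hypothesis of Lemma~\ref{lem:entropy} holds with $Q$, $\rho$, $C$.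
\item[(R3)] There is no sequence, indexed by $k\ge k_0$, of labeled maps of level $k$ with labels $\alpha_k$, orders $M_k$, and words $w^{(k)}$ of length $M_k$ that the rule puts in $\mathcal K$, such that $\alpha_{k+1}(w^{(k+1)})$ begins with $\alpha_k(w^{(k)})$ for all $k\ge k_0$.
\end{itemize}
In words: switching is rare in measure, folding is rare in number, and no point is left alone from some stage on.

\begin{proposition}\label{prop:limit}
Suppose that a rule satisfies \textup{(R1)--(R3)}, and let $\varepsilon\in(0,1)$. Then there is $f\in C_\lambda$ that has no derivative, finite or infinite, at any point and satisfies $\|f-f_0\|<\varepsilon$ and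
\[
h(G_0)\le h_{\mathrm{top}}(f)\le\max\big(h(G_0),\,Q+\rho\log3\big)+\frac\varepsilon4 .
\]
\end{proposition}

\begin{proof}
\emph{Step 1: the orders.} We construct labeled maps $(f_k,P_k)$ of level $k$, with data $G_k,B_k,p_k,\alpha_k,s_k,\omega_k$, starting from $(f_0,P_0)$. The map $(f_{k+1},P_{k+1})$ is obtained from $(f_k,P_k)$ by Lemma~\ref{lem:new}, with an order $M_k$, the partition $\mathcal F_k\sqcup\mathcal K_k\sqcup\mathcal S_k$ of $W_{M_k}(G_k)$ given by the rule, and the homeomorphism $\varphi_k$. We take $M_0<M_1<\cdots$ and $M_k$ so large that
\begin{itemize}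
\item[(a)] $e^{-2^{-k}}\le\frac{\varphi_k(z)-\varphi_k(y)}{z-y}\le e^{2^{-k}}$ for all $y<z$ in $B_k$;
\item[(b)] $\|f_{k+1}-f_k\|\le\varepsilon2^{-k-2}$;
\item[(c)] $\|\varphi_k-\mathrm{id}\|\le2^{-k}$;
\item[(d)] $|e|\le2^{-k}$ for all $e\in P_{k+1}$;
\item[(e)] $h(G_{k+1})\le\max(h(G_k),Q+\rho\log3)+\varepsilon2^{-k-3}$.
\end{itemize}
Lemma~\ref{lem:close} and (R1) give (b), (c), (d), and also (a) because $B_k$ is finite. Lemma~\ref{lem:entropy} and (R2) give (e).

\emph{Step 2: the limit and the upper bound.} By (b), $f_k$ converges uniformly to a continuous map $f$ with $\|f-f_0\|\le\varepsilon/2$. For continuous $\psi$ the identity $\int\psi\circ f_k\,d\lambda=\int\psi\,d\lambda$ passes to the limit, so $f\in C_\lambda$. By (e) and induction, $h(G_k)\le\max(h(G_0),Q+\rho\log3)+\varepsilon\sum_{j<k}2^{-j-3}$. Now $h_{\mathrm{top}}(f_k)=h(G_k)$ by Lemma~\ref{lem:cyl}, and (LS) gives the upper bound.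

\emph{Step 3: following the partition points.} Uniform closeness says nothing about difference quotients. What survives in the limit are the values at the points of $B_k$, after all later changes of coordinates. Put $\Phi_{k,k}=\mathrm{id}$ and $\Phi_{k,n+1}=\varphi_n\circ\Phi_{k,n}$ for $n\ge k$. By (c), $\|\Phi_{k,n+1}-\Phi_{k,n}\|\le2^{-n}$, so $\Phi_{k,n}$ converges uniformly as $n\to\infty$ to a continuous nondecreasing map $\Phi_k$ of $[0,1]$ onto itself, and $\Phi_k=\Phi_{k+1}\circ\varphi_k$. By Lemma~\ref{lem:new}(i), $\Phi_{k,n}(B_k)\subset B_n$. Multiplying the inequalities (a) for all stages $n\ge k$ gives, with $\tau_k=2^{1-k}$,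
\begin{equation}\label{eq:dist}
e^{-\tau_k}\le\frac{\Phi_k(z)-\Phi_k(y)}{z-y}\le e^{\tau_k}\qquad(y<z\text{ in }B_k).
\end{equation}
We claim that $f_n(\Phi_{k,n}(t))=\Phi_{k,n}(f_k(t))$ for $t\in B_k$ and $n\ge k$. This is trivial for $n=k$, and Lemma~\ref{lem:new}(i) applied to $\Phi_{k,n}(t)\in B_n$ gives
\[
f_{n+1}(\Phi_{k,n+1}(t))=\varphi_n\big(f_n(\Phi_{k,n}(t))\big)=\Phi_{k,n+1}(f_k(t)).
\]
In the limit $n\to\infty$,
\begin{equation}\label{eq:conj}
f(\Phi_k(t))=\Phi_k(f_k(t))\qquad(t\in B_k).
\end{equation}
Let $y<z$ be in $B_k$, and let $\Delta$ be the difference quotient of $f$ over $[\Phi_k(y),\Phi_k(z)]$. Since $f_k(y),f_k(z)\in B_k$, we may apply \eqref{eq:dist} to the numerator and to the denominator: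
\begin{equation}\label{eq:quot}
e^{-2\tau_k}\,\frac{|f_k(z)-f_k(y)|}{z-y}\le|\Delta|\le e^{2\tau_k}\,\frac{|f_k(z)-f_k(y)|}{z-y}.
\end{equation}
If $f_k(y)=f_k(z)$, this says $\Delta=0$, which is immediate from \eqref{eq:conj}.

\emph{Step 4: the lower bound.} By \eqref{eq:dist}, the intervals $\Phi_0(a)$, $a\in P_0$, are nondegenerate with disjoint interiors. By \eqref{eq:conj}, $f$ maps the endpoints of $\Phi_0(a)$ to the two endpoints of $\Phi_0(f_0(a))$. So $f(\Phi_0(a))\supset\Phi_0(f_0(a))\supset\Phi_0(b)$ when $a\to b$ in $G_0$, and Lemma~\ref{lem:cover} gives $h_{\mathrm{top}}(f)\ge h(G_0)$.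

\emph{Step 5: the letters above a point.} Fix $x\in[0,1]$. We choose $V_k\in P_k$ with $x\in\Phi_k(V_k)$ and $V_{k+1}\subset\varphi_k(V_k)$. A letter $V_0$ exists because $\Phi_0$ is onto. Given $V_k$, the interval $\varphi_k(V_k)$ is tiled by letters of $P_{k+1}$, and $x\in\Phi_k(V_k)=\Phi_{k+1}(\varphi_k(V_k))$; so one of these letters can serve as $V_{k+1}$. The window that contains $V_{k+1}$ has the form $\varphi_k[V_kw^{(k)}]$ with $w^{(k)}\in W_{M_k}(G_k)$. We have $\alpha_{k+1}(V_{k+1})=\alpha_k(V_k)$, so $\alpha_k(V_k)=\beta_x$ does not depend on $k$. Moreover,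
\begin{equation}\label{eq:prefix}
\alpha_{k+1}(w^{(k+1)})\text{ begins with }\alpha_k(w^{(k)})\qquad(k\ge0).
\end{equation}
Indeed, apply Lemma~\ref{lem:new}(ii) to the word $V_{k+1}w^{(k+1)}$ of $G_{k+1}$. The corresponding word $x_0x_1\dots$ of $G_k$ begins with $V_kw^{(k)}$, and the $i$th letter of $w^{(k+1)}$ lies in $\varphi_k[x_i\dots x_{i+M_k}]$. So for $1\le i\le M_k<M_{k+1}$ its base letter is $\alpha_k(x_i)=\alpha_k(w^{(k)}_i)$.

\emph{Step 6: no derivative.} Suppose that $f$ has a derivative $D\in[-\infty,\infty]$ at $x$. Let $\Delta_k$ be the quotient of $f$ over $\Phi_k(V_k)$. These intervals contain $x$, and their lengths tend to $0$ by (d) and \eqref{eq:dist}. So $\Delta_k\to D$ by Lemma~\ref{lem:straddle}. By \eqref{eq:quot},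
\begin{equation}\label{eq:slope}
\Big|\log|\Delta_k|-\log\frac1{p_k(V_k)}\Big|\le2\tau_k .
\end{equation}
Since $p_k\le\kappa$, we get $|D|\ge1/\kappa>1$.

Suppose first that $w^{(k)}\in\mathcal F_k$ for infinitely many $k$. For such $k$, Lemma~\ref{lem:new}(iii) gives an interval $Y\supset V_{k+1}$ of length at most $2^{1-k}$ whose endpoints lie in $B_{k+1}$ and have the same image under $f_{k+1}$. The interval $\Phi_{k+1}(Y)$ contains $x$, and the quotient of $f$ over it is $0$. So $D=0$ by Lemma~\ref{lem:straddle}, which contradicts $|D|>1$.

Hence $w^{(k)}\notin\mathcal F_k$ for $k\ge k_0$, and $\omega_k(V_k)=\omega_x$ is constant for $k\ge k_0$ by Lemma~\ref{lem:new}(iii). By (L2), $p_k(V_k)$ then lies in the finite set of positive numbers $\pi^s(\beta_x|\beta)\,\omega_x$ with $s\in\{0,1\}$ and $\beta_x\to\beta$. So $|\Delta_k|$ is bounded, $D$ is finite and nonzero, and $\log p_k(V_k)\to-\log|D|$ by \eqref{eq:slope}. But $|\log p_{k+1}(V_{k+1})-\log p_k(V_k)|\ge\gamma$ whenever $w^{(k)}\in\mathcal S_k$. So this happens for finitely many $k$ only.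

Thus $w^{(k)}\in\mathcal K_k$ for all large $k$. Together with \eqref{eq:prefix} this contradicts (R3).
\end{proof}

\section{Finite entropy}\label{sec:finite}

Let $(f,P)$ be a labeled map and $Q\ge0$. A word $w\in W_M$ is \emph{$Q$-heavy} if $\prod_{i=1}^Mp(w_i)\ge e^{-MQ}$, that is, if its letters cost at most $MQ$ in total; otherwise it is \emph{$Q$-light}. With $\ell=\min_{a\in P}|a|$ we have $|[w]|\ge\ell\prod_{i=1}^Mp(w_i)$ by Lemma~\ref{lem:cyl}(i), and the $M$-cylinders have total length $1$. Hence
\begin{equation}\label{eq:heavy}
\text{there are at most $\ell^{-1}e^{MQ}$ $Q$-heavy words of length $M$.}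
\end{equation}

To bound the $m_M$-measure of the light words we do not compute $m_M$. We run the prepending chain, let $a^1,a^2,\dots$ be the letters that it prepends, and use a bound on the expected cost that holds in every state, switched or not. The cost is always measured with the old weights $p$.

\begin{lemma}\label{lem:light}
Fix a labeled map, a partition of $W_M$ for every $M$, an integer $L\ge1$ and numbers $0\le Q'<Q$. Suppose that for every $M$ and every initial state, the expected value of $\sum_{j=1}^L\log\frac1{p(a^j)}$ is at most $LQ'$. Then the $m_M$-measure of the set of $Q$-light words in $W_M$ tends to $0$ as $M\to\infty$.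
\end{lemma}

\begin{proof}
Start the chain with law $m_M$. After $M$ steps the state is the word $a^M\cdots a^1$, and its law is $m_M$. So we must bound the probability that $\sum_{j\le M}\log\frac1{p(a^j)}>MQ$. Let $c=\max_a\log\frac1{p(a)}$ and $n=\lfloor M/L\rfloor$. For $1\le i\le n$ let $Y_i\in[0,Lc]$ be the cost of the letters $a^j$ with $(i-1)L<j\le iL$, let $\bar Y_i$ be its conditional expectation given the history up to time $(i-1)L$, and let $Z_i=Y_i-\bar Y_i$. By the Markov property and the hypothesis, $\bar Y_i\le LQ'$. The variables $Z_i$ are martingale differences: they have mean zero and are orthogonal, because $Z_i$ is determined by the history up to time $iL$ and $Z_{i'}$ has conditional mean zero given that history when $i'>i$. Also $|Z_i|\le Lc$. The fewer than $L$ remaining letters cost at most $Lc$. If the total cost exceeds $MQ$, then $\sum_iZ_i>MQ-Lc-nLQ'\ge M(Q-Q')-Lc$. For $M>Lc/(Q-Q')$, Chebyshev's inequality bounds the probability of this event by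
\[
\frac{nL^2c^2}{(M(Q-Q')-Lc)^2}\le\frac{MLc^2}{(M(Q-Q')-Lc)^2},
\]
which tends to $0$.
\end{proof}

One step of the chain has a simple description. Let the state be $w$, with first letter $b$, and let $a$ be the prepended letter. By \eqref{eq:q} and (L3), the base letter $\alpha(a)$ equals $\beta$ with probability $\pi^{\sigma(w)}(\beta|\alpha(b))$, and given $\alpha(a)=\beta$ the letter $a$ has the law $\omega$ on $P(b,\beta)$. By (L2),
\begin{equation}\label{eq:cost}
\log\frac1{p(a)}=\log\frac1{\pi^{s(b)}(\alpha(a)|\alpha(b))}+\log\frac1{\omega(a)},
\end{equation}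
and at level $k$ the last term has expectation at most $X_k$ by (L3).

\begin{proposition}\label{prop:finite}
For every admissible map $f_0$ and every $\varepsilon\in(0,1)$ there is $f\in C_\lambda$ with $\|f-f_0\|<\varepsilon$ and $h_{\mathrm{top}}(f)<\infty$ that has no derivative, finite or infinite, at any point.
\end{proposition}

\begin{proof}
Take any $\theta\in(0,1)$ and numbers $\delta_k$ with $\sum_k\eta(\delta_k)\le1$. Put
\[
Q_0=\max_{\beta\in P_0,\ s,s'\in\{0,1\}}\ \sum_{\beta':\,\beta'\to\beta}\pi^{s'}(\beta'|\beta)\log\frac1{\pi^s(\beta'|\beta)},\qquad Q=Q_0+2 .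
\]
The rule is: $\mathcal F$ is the set of $Q$-heavy words, $\mathcal S$ is the set of $Q$-light words, and $\mathcal K=\emptyset$. By \eqref{eq:cost}, the expected cost of one prepended letter is at most $Q_0+X_k\le Q_0+1$ in every state and at every level. Lemma~\ref{lem:light} with $L=1$ and $Q'=Q_0+1$ gives (R1). Condition (R2) holds with $\rho=1$ and $C=\ell^{-1}$ by \eqref{eq:heavy}, and (R3) holds because $\mathcal K$ is empty. Proposition~\ref{prop:limit} gives $f$, with $h_{\mathrm{top}}(f)\le\max(h(G_0),Q_0+2+\log3)+\varepsilon/4$.
\end{proof}

Proposition~\ref{prop:finite} for the tent map is Theorem~\ref{thm:A}. The summability of $\eta(\delta_k)$ is used at exactly one place: it makes $Q$ independent of $k$.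

\section{Control of the entropy}\label{sec:sharp}

The bound in the last proof exceeds $h_0=h(G_0)$ for two reasons: the constant $Q_0+2$ is a crude estimate of the mean cost, and folding at every heavy position adds $\log3$. We remove both losses. Let $(f_0,P_0)$ be admissible, $\varepsilon\in(0,1)$ and $\varepsilon'=\varepsilon/10$.

\subsection{The mean cost}

The true mean cost for $f_0$ is $h_\lambda=\sum_{\beta\in P_0}|\beta|\log\frac1{p_0(\beta)}$. It satisfies $h_\lambda\le h_0$. Indeed, for the cylinders of $f_0$ we have $|[w]|\le p_0(w_1)\cdots p_0(w_{n-1})$ for $w\in W_n(G_0)$, and $\sum_{w:\,w_i=\beta}|[w]|=\lambda(f_0^{-(i-1)}(\beta))=|\beta|$. Therefore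
\[
(n-1)h_\lambda=\sum_w|[w]|\sum_{i<n}\log\frac1{p_0(w_i)}\le\sum_w|[w]|\log\frac1{|[w]|}\le\log|W_n(G_0)|,
\]
where the last step is Jensen's inequality. Divide by $n$ and let $n\to\infty$.

The expected cost of a single step from a given letter may be larger than $h_\lambda$; only averages over many steps approach $h_\lambda$. This is why Lemma~\ref{lem:light} allows blocks of $L$ steps, and $\theta$ must be so small that switching hardly affects $L$ steps. We choose the parameters in the following order.
\begin{itemize}
\item \emph{The block length $L$.} The Ces\`aro averages of the reversed chain of $f_0$ converge to its stationary law $(|\beta|)_\beta$. So there is $L\ge1$ such that, from every initial letter, the expected value of the sum of $\log\frac1{p_0}$ over the next $L$ letters of this chain is at most $L(h_\lambda+\varepsilon')$.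
\item \emph{The parameter $\theta$.} Let $\Gamma=\max_{\beta'\to\beta}|\log(\pi^1(\beta'|\beta)/\pi^0(\beta'|\beta))|$. The ratios $1-\theta$ and $1+\theta(1-p_0)/p_0$ tend to $1$ as $\theta\to0$. Choose $\theta$ with $\Gamma\le\varepsilon'$ and $e^{L\Gamma}(h_\lambda+\varepsilon')\le h_\lambda+2\varepsilon'$.
\item \emph{The folds.} Choose $\delta_k$ with $\sum_k\eta(\delta_k)\le\varepsilon'$.
\end{itemize}

\begin{lemma}\label{lem:cost}
With these parameters, for every labeled map, every order, every partition and every initial state, the expected value of $\sum_{j=1}^L\log\frac1{p(a^j)}$ is at most $L(h_0+4\varepsilon')$.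
\end{lemma}

\begin{proof}
Let $\beta_0$ be the base letter of the first letter of the initial state. Given the history up to any time, the next base letter equals $\beta$ with probability $\pi^{s'}(\beta|\cdot)\le e^\Gamma p_0(\beta)$ for some $s'$. Conditioning step by step, we find that for every path $\beta_L\to\dots\to\beta_1\to\beta_0$ in $G_0$ the probability that $\alpha(a^j)=\beta_j$ for $1\le j\le L$ is at most $e^{L\Gamma}p_0(\beta_1)\cdots p_0(\beta_L)$; other sequences of base letters do not occur, by (L1). The product is the probability of the same path for the reversed chain of $f_0$ started at $\beta_0$. Since $\log\frac1{p_0}\ge0$, the expected value of $\sum_{j\le L}\log\frac1{p_0(\alpha(a^j))}$ is at most $e^{L\Gamma}L(h_\lambda+\varepsilon')\le L(h_\lambda+2\varepsilon')$. By \eqref{eq:cost},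
\[
\log\frac1{p(a^j)}\le\log\frac1{p_0(\alpha(a^j))}+\Gamma+\log\frac1{\omega(a^j)},
\]
and the last term has expectation at most $X_k\le\varepsilon'$. The total is at most $L(h_\lambda+4\varepsilon')$.
\end{proof}

\subsection{A marker as a clock}

We now fold over only a small fraction of the positions of a word, and we keep the map over the other heavy words. Then (R3) becomes a real constraint: each point must get its turn. The rule sees only the word $w$, so it must read the time from $w$. We fix a marker word $v$ and look at the position $t(w)$ of its first occurrence in $\alpha(w)$. When the window moves one step along an orbit, $t$ drops by one until the marker is passed, so a condition on $t$ modulo $d$ holds about once in $d$ steps. For a fixed point, $t$ is the same at all late stages by \eqref{eq:prefix}, so we let the residue class rotate with the level $k$. The clock is reset at each marker, and therefore markers must be far apart.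

Choose an integer $d\ge1$ with $\frac2d\log3\le\varepsilon'$. A word $v=v_1\dots v_n$ has \emph{period} $j$ if $v_{i+j}=v_i$ whenever $1\le i\le n-j$. A word of length $n\ge d$ with a period $j<d$ is determined by its first $j$ letters, so at most $\sum_{j<d}|P_0|^j$ words of length $n$ have a period less than $d$, while $|W_n(G_0)|\ge2^{n-1}$. Hence there is a word $v$ of $G_0$, of some length $n_v\ge d$, with no period less than $d$. Two occurrences of $v$ in a word start at least $d$ positions apart, since a distance $j<d\le n_v$ would be a period of $v$.

Put $Q=h_0+5\varepsilon'$. For a labeled map of level $k$, call $w\in W_M$ \emph{typical} if it is $Q$-heavy and $v$ occurs in $\alpha(w)$. For typical $w$ let $t(w)\in\{1,\dots,M\}$ be the position at which the first occurrence starts. The rule is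
\[
\mathcal F=\{w\text{ typical}:t(w)\equiv k\},\quad\mathcal K=\{w\text{ typical}:t(w)\not\equiv k\},\quad\mathcal S=\{w\text{ not typical}\},
\]
with congruences modulo $d$.

\begin{lemma}\label{lem:rule}
This rule satisfies \textup{(R1)--(R3)} with $Q=h_0+5\varepsilon'$ and $\rho=2/d$.
\end{lemma}

\begin{proof}
(R1) By Lemmas~\ref{lem:light} and~\ref{lem:cost}, with $Q'=h_0+4\varepsilon'$, the $Q$-light words have $m_M$-measure tending to $0$. It remains to treat the words without a marker. As in the proof of Lemma~\ref{lem:light}, we bound the probability that $v$ does not occur in $\alpha(a^M)\dots\alpha(a^1)$. Given the history, if the current base letter is $\beta$, each predecessor of $\beta$ is the next base letter with probability at least $c_0=(1-\theta)\min p_0>0$. There is a path in $G_0$ with between $1$ and $|P_0|$ steps from the last letter of $v$ to $\beta$. Prepending its intermediate letters and then the letters of $v$, from the last to the first, takes fewer than $r=|P_0|+n_v$ steps. So, given any history, $v$ appears among the base letters prepended in the next $r$ steps with probability at least $c_0^{\,r}$.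 The probability that it does not appear in $M$ steps is at most $(1-c_0^{\,r})^{\lfloor M/r\rfloor}$, which tends to $0$.

(R2) The bound on $|\mathcal F|$ is \eqref{eq:heavy}. Let $x$ be a word and $T$ a set of $M$ consecutive positions. For a folded start $j\in T$, let $z(j)\ge j$ be the first position at or after $j$ at which an occurrence of $v$ in $\alpha(x)$ starts. Then $z(j)=j-1+t(x_j\dots x_{j+M-1})$, so
\[
j\equiv z(j)-k+1\pmod d .
\]
Let $z_1<\dots<z_n$ be the values of $z$ on the folded starts in $T$. If $z(j)=z_{i+1}$, then $z_i<j$, since otherwise $z(j)\le z_i$. This has two consequences. First, for $i<n$ the position $z_i$ lies between two elements of $T$, so $z_1,\dots,z_{n-1}\in T$; they are at least $d$ apart, hence $n-1\le M/d+1$. Second, the folded starts $j$ with $z(j)=z_i$ lie in $T_i=T\cap(z_{i-1},z_i]$, where $z_0=-\infty$. They are congruent modulo $d$, and $T_i$ consists of consecutive positions, so there are at most $|T_i|/d+1$ of them. The sets $T_i$ are disjoint, so $T$ contains at most $M/d+n\le2M/d+2$ folded starts.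

(R3) Suppose that $w^{(k)}$, $k\ge k_0$, is a sequence as in (R3). All these words are typical. An occurrence of $v$ in $\alpha_{k+1}(w^{(k+1)})$ that starts at or before $t(w^{(k)})$ lies inside the initial segment $\alpha_k(w^{(k)})$. Hence $t(w^{(k+1)})=t(w^{(k)})$, and $t(w^{(k)})=t$ is constant. For $k\ge k_0$ with $k\equiv t\pmod d$ we get $w^{(k)}\in\mathcal F$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:cyl}, $h_{\mathrm{top}}(f_0)=h_0$. Proposition~\ref{prop:limit} and Lemma~\ref{lem:rule} give $f\in C_\lambda$ without a derivative at any point, with $\|f-f_0\|<\varepsilon$ and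
\[
h_0\le h_{\mathrm{top}}(f)\le h_0+5\varepsilon'+\tfrac2d\log3+\tfrac\varepsilon4\le h_0+\tfrac{6}{10}\varepsilon+\tfrac\varepsilon4<h_0+\varepsilon .
\]
For the tent map, $h_0=\log2$.
\end{proof}

\begin{remark}
Every admissible map has $h_{\mathrm{top}}(f_0)=h(G_0)\ge\log2$, because $|W_n(G_0)|\ge2^{n-1}$. So Theorem~\ref{thm:B} produces no entropy below $\log2$. We do not claim that $\log2$ is the infimum of the entropies of all nowhere differentiable maps in $C_\lambda$; that infimum is not determined here.
\end{remark}

\section{Density of admissible maps}\label{sec:dense}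

Theorem~\ref{thm:C} follows from Proposition~\ref{prop:finite} and the next statement.

\begin{proposition}\label{prop:dense}
The admissible maps are dense in $C_\lambda$.
\end{proposition}

The plan is to record how much measure $g\in C_\lambda$ sends from each cell of a fine grid to each other cell, and to realize these amounts by a zigzag. The matrix of these amounts need not be irreducible; for $g=\mathrm{id}$ it is diagonal. We therefore blur it by letting some mass leak to neighboring cells.

\begin{proof}
Let $g\in C_\lambda$ and $N\ge2$. The \emph{cells} are $I_i=[\frac{i-1}N,\frac iN]$, $1\le i\le N$, and their endpoints are the \emph{grid points}.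

\emph{The transition matrix.} Put $c_{ij}=\lambda(I_i\cap g^{-1}(I_j))$. Preimages of points under $g$ are null sets, so the row sums are $|I_i|=\frac1N$; the column sums are $\lambda(g^{-1}(I_j))=\frac1N$. Let $Z_i=\{j:c_{ij}>0\}$. Then $j\in Z_i$ if and only if $g(I_i)$ meets $\operatorname{int}I_j$. For if $g(x)\in\operatorname{int}I_j$ with $x\in I_i$, then $g$ maps a neighborhood of $x$ in $I_i$ into $I_j$; and if there is no such $x$, then $I_i\cap g^{-1}(I_j)$ lies in the preimage of two points. The interval $g(I_i)$ has length at least $|I_i|>0$. Hence $Z_i$ is a set of consecutive indices, and $Y_i=\bigcup_{j\in Z_i}I_j$ is an interval that contains $g(I_i)$ and has length at most $|g(I_i)|+\frac2N$.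

\emph{Blurring.} Let $\Sigma$ be the symmetric stochastic $N\times N$ matrix whose entries are $\frac14$ when the indices differ by one and $0$ when they differ by more; its diagonal entries are at least $\frac12$. Put $c'=c\Sigma$. The rows and columns of $\Sigma$ sum to $1$, so those of $c'$ sum to $\frac1N$. The set $Z_i'=\{j:c'_{ij}>0\}$ consists of the indices at distance at most $1$ from $Z_i$. So $Y_i'=\bigcup_{j\in Z'_i}I_j$ is an interval with $Y_i\subset Y'_i$ and $|Y_i'|\le|g(I_i)|+\frac4N$.

We claim that for all $i,l$ there is a chain $i=i_0,i_1,\dots,i_r=l$ with $r\ge1$ and $i_{t+1}\in Z'_{i_t}$. Let $S$ be the set of indices $l$ that can be reached from $i$ in this way. It is nonempty, and $Z'_j\subset S$ for $j\in S$. Put $Z(S)=\bigcup_{j\in S}Z_j$. Counting mass by rows and then by columns,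
\[
\frac{|S|}N=\sum_{j\in S}\ \sum_{l\in Z(S)}c_{jl}\le\frac{|Z(S)|}N .
\]
All indices at distance at most $1$ from $Z(S)$ lie in $S$. If $Z(S)\ne\{1,\dots,N\}$, there are more than $|Z(S)|\ge|S|$ such indices, which is impossible. So $Z(S)$ is everything, and so is $S\supset Z(S)$.

\emph{The zigzag.} For $0<i<N$ there is a grid point $y_i\in Y_i\cap Y_{i+1}$. Indeed, $g(\frac iN)\in g(I_i)\cap g(I_{i+1})$; if it is a grid point we take it, and otherwise it is interior to a cell $I_j$ with $j\in Z_i\cap Z_{i+1}$, and we take an endpoint of $I_j$. Choose grid points $y_0\in Y_1$ and $y_N\in Y_N$. For each $i$ consider the walk through adjacent grid points that goes monotonically from $y_{i-1}$ to the left end of $Y_i'$, then to the right end, then back to the left end, and then to $y_i$. It crosses each cell $I_j$ with $j\in Z_i'$ some number $n_{ij}\ge2$ of times, and no other cell. Since $\sum_jc'_{ij}=|I_i|$, we can tile $I_i$ from left to right by intervals that correspond to the successive crossings, a crossing of $I_j$ receiving the length $c'_{ij}/n_{ij}$. Let $f_0$ map each of these intervals affinely onto the cell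 crossed, in the direction of the walk, and let $P_0$ be the set of all these intervals.

The map $f_0$ is continuous, with $f_0(\frac iN)=y_i$. It sends the endpoints of the letters to grid points, which are themselves endpoints of letters, so $(f_0,P_0)$ is a Markov map. A letter in $I_i$ that crosses $I_j$ has weight $Nc'_{ij}/n_{ij}\le\frac12$, which gives (A3); this is the reason for the extra passage of the walk. The predecessors of a letter $b\subset I_j$ are the letters that cross $I_j$, and their weights sum to $\sum_iNc'_{ij}=1$, which is (A1). For (A2), let $a$ cross $I_j$ and let $b\subset I_l$. Take a chain $j=i_0,\dots,i_r=l$ as above and letters $a_t\subset I_{i_{t-1}}$ that cross $I_{i_t}$; then $a\to a_1\to\dots\to a_r\to b$. So $f_0$ is admissible.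

Both $f_0(I_i)$ and $g(I_i)$ lie in $Y_i'$. Hence $\|f_0-g\|\le\max_i|g(I_i)|+\frac4N$, which tends to $0$ as $N\to\infty$ because $g$ is uniformly continuous.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ALM}
Alsed\`a, Llibre and Misiurewicz, \emph{Combinatorial Dynamics and Entropy in Dimension One}.

\bibitem{Mis}
Misiurewicz, 1979.

\bibitem{MS}
Misiurewicz and Szlenk, 1980.

\bibitem{Pre}
``We investigate continuous piecewise affine interval maps with countably many laps that preserve the Lebesgue measure. In particular, we construct such maps havi\dots'',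
\texttt{http://mat.fsv.cvut.cz/nales/preprints/}\allowbreak\texttt{preprinty/2009/}\allowbreak\texttt{ulozeneclanky/}\allowbreak\texttt{preprint72009.pdf}.

\end{thebibliography}
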